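# Exactly $k$-to-1 maps onto pseudo-solenoids are covering maps

## 1. Counting components of preimages

All spaces are metric and all maps are continuous. A *continuum* is a compact connected (nonempty) metric space, and a *subcontinuum* is a subset that is a continuum. Let $f:X\to Y$ be a map of a continuum $X$ onto a continuum $Y$. The proof turns on the following function on the subcontinua $K$ of $Y$:
$$n(K)=\text{the number of components of } f^{-1}(K). \tag{1}$$

Suppose that $f$ is *exactly $k$-to-1*: $|f^{-1}(y)|=k$ for every $y\in Y$. Then $n(\{y\})=k$ for every point $y$, while $n(Y)=1$ because $X$ is connected. Somewhere between the points and the whole space the count drops, and we shall ask where.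

**Example.** Let $f:S^1\to S^1$, $f(w)=w^k$. If $K$ is a point or a proper subarc, $f^{-1}(K)$ is $k$ points or $k$ arcs, so $n(K)=k$. For $K=S^1$ we have $n(K)=1$. The count drops only at the whole space, and there $f$ is a connected $k$-fold covering.

The function $n$ serves to recognize covering maps. A map $q:E\to K$ is a *$k$-fold covering map* if every $y\in K$ has an open neighborhood $U$ such that $q^{-1}(U)$ is the disjoint union of $k$ open sets, each mapped homeomorphically onto $U$ by $q$. Such a map is exactly $k$-to-1. The converse is false in general (Section 3), and these notes concern a class of target spaces for which it is true. The problem is Question 24 of the list "Problems in Continuum Theory":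

*If $S$ is a $P$-adic pseudo-solenoid, is every exactly $k$-to-1 map of $S$ onto $S$ a $k$-fold covering map?*

The answer is yes. The plan is to show that $n(L)=k$ for every proper subcontinuum $L$ of the target, and that this forces $f$ to be a covering.

## 2. Hereditarily indecomposable continua, pseudo-solenoids, and the theorems

**Definition (hereditarily indecomposable).** A continuum is *indecomposable* if it is not the union of two proper subcontinua. It is *hereditarily indecomposable* (h.i.) if any two of its subcontinua that intersect are comparable by inclusion; equivalently, if every subcontinuum is indecomposable.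

For instance, $[0,1]$ is not h.i.: $[0,\frac23]$ and $[\frac13,1]$ intersect and neither contains the other. Hence an h.i. continuum contains no arc, and pictures with arcs are always only approximate.

**Definition (arc-like, tree-like, circle-like).** The *mesh* of a cover is the largest diameter of its members. A continuum is *tree-like* if for every $\varepsilon>0$ it has a finite cover by nonempty open sets, of mesh $<\varepsilon$, whose nerve is a tree; it is *arc-like* (or *chainable*) if the nerve can be taken to be a path. The nerve has the members of the cover as vertices, and distinct members that intersect are joined. (For the nerve to be a tree, no three distinct members may have a common point.) One-point continua are included. An *$\varepsilon$-map* is a map whose fibers all have diameter $<\varepsilon$. A continuum is *circle-like* if for every $\varepsilon>0$ it has an $\varepsilon$-map onto a circle.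

An arc is arc-like, and a letter T is tree-like. A circle is circle-like.

**Definition (pseudo-circle, pseudo-solenoid).** The *pseudo-circle* is the h.i. planar circle-like continuum that separates the plane. A *pseudo-solenoid* is an h.i. nonplanar circle-like continuum. Given a sequence of primes $P=(p_i:i=1,2,\dots)$, the *$P$-adic pseudo-solenoid* $S_P$ is the inverse limit of $\{C_i,\tau_i\}$, where each $C_i$ is a pseudo-circle and $\tau_i:C_{i+1}\to C_i$ is a $p_i$-fold covering map.

If pseudo-circles are replaced by circles and $\tau_i$ by $z\mapsto z^{p_i}$, one obtains the ordinary $P$-adic solenoid, which is a useful model.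

A *connected $r$-fold cover of $K$* means an $r$-fold covering map from a continuum onto $K$. Here are the statements.

**Theorem A.** Let $k\ge1$, let $X$ be a continuum, and let $Y$ be a nondegenerate h.i. continuum such that no proper subcontinuum of $Y$ has a connected $r$-fold cover with $2\le r\le k$. (By Lemma 5 this holds for all $k$ if all proper subcontinua of $Y$ are tree-like.) Then every exactly $k$-to-1 map of $X$ onto $Y$ is a $k$-fold covering map.

**Corollary (answer to Question 24).** If $S=S_P$, every exactly $k$-to-1 map $S\to S$ is a $k$-fold covering map.

Two complements, not needed for the question, say which $k$ occur and why the hypothesis in Theorem A is there.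

**Theorem B.** Let $P$ be a sequence of primes.

1. An exactly $k$-to-1 map from some continuum onto $S_P$ exists if and only if $k$ is divisible by no prime that occurs infinitely often in $P$.
2. If $f:X\to S_P$ is exactly $k$-to-1 with $X$ a continuum, then $X\cong S_P$. Any two such maps $f:X\to S_P$, $f':X'\to S_P$ (same $k$) satisfy $f'=f\circ h$ for a homeomorphism $h:X'\to X$.

**Theorem C.** For every $k\ge2$ there are an h.i. continuum $D$, a continuum $D'$ and an exactly $k$-to-1 map $D'\to D$ that is not a covering map. So the hypothesis of Theorem A on proper subcontinua cannot be dropped.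

We use these standard facts (Nadler, *Continuum Theory*, *Hyperspaces of Sets*).

* **(BB) Boundary bumping.** A component of a nonempty proper closed subset $H$ of a continuum meets the frontier of $H$. (In $[0,1]$: the component $[0,\frac14]$ of $H=[0,\frac14]\cup[\frac12,1]$ meets the frontier at $\frac14$.)
* **(H) Hyperspaces.** For a continuum $Y$, the space $C(Y)$ of its subcontinua with the Hausdorff metric is compact. In particular, limits of continua are continua. The intersection of a chain of continua is a continuum.
* **(Wh) Whitney maps.** There is a continuous $\mu:C(Y)\to[0,\infty)$ with $\mu=0$ exactly on singletons and $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. For $y\in K\in C(Y)$ there is an order arc in $C(K)$ from $\{y\}$ to $K$, that is, an arc in $C(K)$ whose members are totally ordered by inclusion. (For $Y=[0,1]$, take $\mu$ to be the length and the order arc from $\{0\}$ to $[0,1]$ to be $[0,t]$, $0\le t\le1$.) Since $\mu$ is continuous along the order arc, every value in $[0,\mu(K)]$ equals $\mu(M)$ for some continuum $M$ with $y\in M\subset K$.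
* **(U) Uniform fibers.** If $g:E\to B$ is a map of compacta with all fibers of diameter $<\varepsilon$, there is $\eta>0$ such that $\operatorname{diam}U<\eta$ implies $\operatorname{diam}g^{-1}(U)<\varepsilon$. Otherwise there are sets $U_n$ with $\operatorname{diam}U_n<\frac1n$ and points $a_n,b_n\in g^{-1}(U_n)$ with $d(a_n,b_n)\ge\varepsilon-\frac1n$; limits $a,b$ along a subsequence lie in one fiber and $d(a,b)\ge\varepsilon$, a contradiction.

## 3. Small cases, a non-covering, and the limits of Baire's theorem

For $k=1$ there is nothing to do: a continuous bijection of compacta is a homeomorphism, which is a 1-fold covering.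

To see how $k$ and $P$ interact, take the ordinary solenoid with $P=(3,3,\dots)$: sequences $(z_i)$ in $S^1$ with $z_i=z_{i+1}^3$. It is a compact group, and squaring is a surjective homomorphism (over a given $(z_i)$ the square roots of the coordinates form an inverse system of nonempty finite sets). Its kernel consists of sequences with $z_i=\pm1$ and $z_i=z_{i+1}^3=z_{i+1}$, so it has the two elements $(1,1,\dots)$ and $(-1,-1,\dots)$. So squaring is exactly 2-to-1. For $P=(2,2,\dots)$ the kernel has $z_i=\pm1$ and $z_i=z_{i+1}^2=1$, so squaring is 1-to-1. Theorem B is the corresponding statement for $S_P$.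

Next, an exactly $k$-to-1 map that is not a covering, for any $k\ge2$. For $s\ge0$ put
$$\rho(s)=\Big(1+\frac1{1+s}\Big)e^{is}\in\mathbb C,\qquad \rho_j(s)=\Big(\big(1+\tfrac1{1+s}\big)e^{is/k},\ \tfrac{j}{1+s}\Big)\in\mathbb C\times\mathbb R\quad(1\le j\le k),$$
$$Y_0=S^1\cup\rho([0,\infty)),\qquad X_0=(S^1\times\{0\})\cup\bigcup_{j=1}^k\rho_j([0,\infty)),$$
$$f_0(w,0)=w^k\ \ (w\in S^1),\qquad f_0(\rho_j(s))=\rho(s). \tag{2}$$
So $Y_0$ is a circle with one ray spiraling onto it, and $X_0$ is a circle with $k$ rays, each spiraling at one $k$-th of the angular speed. If $\rho_i(s)=\rho_j(t)$, comparing moduli of first coordinates gives $s=t$, and then the last coordinates give $i=j$. So the rays are injective and pairwise disjoint. They are disjoint from the circle, and their points converge to the circle as $s\to\infty$, so $X_0$ is compact; it is connected because the closure of each ray contains $S^1\times\{0\}$. The map $f_0$ is continuous on the rays, since $s$ is a continuous function of the modulus there and the last coordinate separates the rays locally. It is continuous at the circle: if $\rho_{j_n}(s_n)\to(w,0)$, then $s_n\to\infty$ and $e^{is_n/k}\to w$, so $\rho(s_n)\to w^k$.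 Clearly $f_0$ is exactly $k$-to-1.

It is not a covering: the $k$ points $\rho_j(s)$ over $\rho(s)$ are at distances $|i-j|/(1+s)$, which tend to $0$. So they merge at points of the circle, near which $f_0$ is not injective.

Here $n$ can be computed. If $K$ is a point, a subarc of the ray, or a proper subarc of the circle, then $n(K)=k$. But $f_0^{-1}(S^1)=S^1\times\{0\}$ is connected, so $n(S^1)=1$. The circle is a proper subcontinuum with a connected $k$-fold cover, and $f_0$ is not a covering at its points.

Now the first approach that suggests itself. Call a finite set *$\delta$-separated* if distinct points of it have distance $\ge\delta$. Each fiber is finite, so it is $\frac1m$-separated for some $m$. The sets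
$$F_m=\{y\in Y:f^{-1}(y)\text{ is }\tfrac1m\text{-separated}\} \tag{3}$$
are closed (this is checked in Lemma 4) and cover $Y$. By Baire's theorem some $F_m$ contains a nonempty open set $U$. Over $U$ the fibers are uniformly separated, and uniform separation is what makes a covering (Lemma 2). But Baire's theorem gives a good open set and says nothing about a given point $y$. For $f_0$ we may take $U=\rho([0,m-1))$, and the points of the circle stay bad.

One then tries to carry the separation from $U$ to $y$ along a proper subcontinuum $L$ containing $y$ and meeting $U$. If $n(L)=k$, the preimage of $L$ would consist of $k$ disjoint copies of $L$. This stops at two points. First, it controls the fibers over $L$, but badness at $y$ means that there are points $y_n\to y$, usually not in $L$, whose fibers have points close together. Second, we do not know that $n(L)=k$. In the example this is what fails. A subcontinuum $L$ containing a point of the circle and a point of the ray must contain a tail of the ray, so $L=S^1\cup\rho([s,\infty))$ for some $s$, and $f_0^{-1}(L)$ is connected.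

In an h.i. target the first obstacle is overcome by moving $L$ to continua $L_n\ni y_n$ with the same Whitney value: comparability forces $L_n\to L$ (Lemma 4). The second is overcome by looking at a minimal subcontinuum $K$ with $n(K)<k$. All its proper subcontinua have the full count, so Lemma 4 applies to $K$ itself and makes $f^{-1}(K)\to K$ a covering, and the hypothesis of Theorem A on covers of $K$ finishes the argument.

## 4. Confluence, and the bound $n(K)\le k$

This section shows that every component of $f^{-1}(K)$ covers all of $K$. For general targets this is false. Let $f:[0,1]\to[0,1]$ be the piecewise linear map with $f(0)=0$, $f(\frac13)=\frac23$, $f(\frac23)=\frac13$, $f(1)=1$. The preimage of $[\frac12,1]$ is $[\frac14,\frac12]\cup[\frac34,1]$, and the first component is mapped onto $[\frac12,\frac23]$ only.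

**Lemma 1 (Cook).** A map $f$ of a continuum $X$ onto an h.i. continuum $Y$ is *confluent*: for each subcontinuum $K\subset Y$, each component $C$ of $f^{-1}(K)$ satisfies $f(C)=K$.

**Proof.** The case $K=Y$ is trivial, since $X$ is connected and $f$ is onto. Let $K\ne Y$. The idea is to enlarge $K$ slightly so that the component of the preimage sticks out of $f^{-1}(K)$. Choose decreasing open sets $V_n\supset K$ with $\bigcap_n\overline{V_n}=K$ and $\overline{V_n}\ne Y$. Let $C_n$ be the component of $f^{-1}(\overline{V_n})$ containing $C$.

The set $f^{-1}(\overline{V_n})$ is closed, nonempty, and proper because $f$ is onto. The open set $f^{-1}(V_n)$ lies in its interior, so it misses its frontier. By (BB), $C_n$ has a point outside $f^{-1}(V_n)$. Hence $f(C_n)\not\subset K$. Since $f(C_n)\supset f(C)$ meets $K$, comparability in $Y$ gives $K\subset f(C_n)$.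

The $C_n$ decrease, so $\bigcap_nC_n$ is a continuum. It lies in $\bigcap_nf^{-1}(\overline{V_n})=f^{-1}(K)$ and contains $C$, so it equals $C$. For a decreasing sequence of compacta, $f(\bigcap C_n)=\bigcap f(C_n)$. So $f(C)=\bigcap_nf(C_n)\supset K$, and $f(C)\subset K$ is clear. $\square$

Now let $f:X\to Y$ be exactly $k$-to-1 with $X$ a continuum and $Y$ an h.i. continuum. Each component of $f^{-1}(K)$ meets every fiber over $K$, by Lemma 1, and distinct components are disjoint. Hence
$$n(K)\le k,\qquad\text{and if } n(K)=k,\text{ then $f$ is injective on each component of }f^{-1}(K). \tag{4}$$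
In the second case each component has exactly one point in each fiber over $K$, and is mapped homeomorphically onto $K$.

## 5. Separated fibers, sheets, and clopen pieces of a covering

The next lemma turns "covering" into a metric condition and gives sheets defined by the metric alone, which will make sheets over overlapping sets automatically compatible.

**Lemma 2.** Let $q:E\to K$ be an exactly $k$-to-1 map of compacta. Then $q$ is a $k$-fold covering map if and only if for some $\delta>0$ all fibers are $\delta$-separated. In that case there is $\eta>0$ such that for every nonempty $U\subset K$ with $\operatorname{diam}U<\eta$ the relation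
$$x\sim x'\iff d(x,x')<\delta/4 \tag{5}$$
on $q^{-1}(U)$ is an equivalence relation with exactly $k$ classes ("sheets over $U$"). Each sheet is open in $q^{-1}(U)$ and mapped homeomorphically onto $U$.

**Proof.** **Step 1: coverings have separated fibers.** If $q$ is a covering and no $\delta$ works, there are $x_n\ne x_n'$ with $q(x_n)=q(x_n')$ and $d(x_n,x_n')\to0$. After passing to a subsequence, both converge to some $x$. This contradicts the injectivity of $q$ near $x$.

From now on all fibers are $\delta$-separated.

**Step 2: fibers vary continuously.** We claim: *if $y_n\to y$ and $x\in q^{-1}(y)$, there are $x_n\in q^{-1}(y_n)$ with $x_n\to x$.* Every subsequence has a further subsequence along which the $k$ points of $q^{-1}(y_n)$, suitably listed, converge. The $k$ limits lie in $q^{-1}(y)$ and are at mutual distances $\ge\delta$, so they are distinct and are all of $q^{-1}(y)$; one of them is $x$. Hence $d(x,q^{-1}(y_n))\to0$, and a nearest point to $x$ in $q^{-1}(y_n)$ serves as $x_n$.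

**Step 3: a uniform version.** We claim: *there is $\eta>0$ such that $d(y,y')<\eta$ and $x\in q^{-1}(y)$ imply that exactly one $x'\in q^{-1}(y')$ has $d(x,x')<\delta/4$.* Two such points would be at distance $<\delta/2$ in one fiber, so there is at most one. If existence fails for every $\eta$, there are $y_n,y_n'$ with $d(y_n,y_n')\to0$ and $x_n\in q^{-1}(y_n)$ with $d(x_n,q^{-1}(y_n'))\ge\delta/4$. Pass to a subsequence with $x_n\to x$. Then $y_n\to y=q(x)$, so $y_n'\to y$. By Step 2 there are $x_n'\in q^{-1}(y_n')$ with $x_n'\to x$. Then $d(x_n,x_n')\to0$, a contradiction.

**Step 4: the relation is an equivalence.** Let $U\ne\emptyset$ and $\operatorname{diam}U<\eta$. Only transitivity needs proof. Let $x\sim x'\sim x''$ in $q^{-1}(U)$; then $d(x,x'')<\delta/2$. By Step 3 there is $x'''$ over $q(x'')$ with $d(x,x''')<\delta/4$. Then $d(x''',x'')<\frac34\delta<\delta$ and both points lie in one fiber, so $x'''=x''$ and $x\sim x''$.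

**Step 5: the sheets.** By Step 3 each class meets each fiber over $U$ in exactly one point. Since a fiber has $k$ points and each lies in a class, there are exactly $k$ classes. The class of $x$ is $\{x'\in q^{-1}(U):d(x,x')<\delta/4\}$, which is open in $q^{-1}(U)$. So $q$ maps the class $A$ of $x$ bijectively onto $U$, and it remains to see that the inverse is continuous. Let $y_n\to y$ in $U$ and let $a_n,a\in A$ lie over $y_n,y$. Any limit point $z$ of $(a_n)$ in $E$ lies over $y$, and $d(z,a)\le d(z,x)+d(x,a)\le\delta/4+\delta/4<\delta$, so $z=a$. As $E$ is compact, $a_n\to a$.

Taking for $U$ open neighborhoods of diameter $<\eta$ shows that $q$ is a $k$-fold covering. $\square$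

The next lemma says that a covering of a connected space breaks into finitely many coverings.

**Lemma 3.** Let $q:E\to K$ be a $k$-fold covering map of compacta with $K$ connected and nonempty. If $W\subset E$ is nonempty and clopen, then $q|_W:W\to K$ is an $r$-fold covering for some $1\le r\le k$. Moreover $E$ has at most $k$ components, and they are clopen.

**Proof.** Let $y\in K$ have an open neighborhood $U$ with $q^{-1}(U)=V_1\sqcup\dots\sqcup V_k$, all $V_i$ open, and homeomorphisms $q|_{V_i}:V_i\to U$ with inverses $s_i$. Since $W$ is clopen and the $s_i$ are continuous,
$$U'=\{u\in U:\ s_i(u)\in W\Leftrightarrow s_i(y)\in W\ \text{ for all } i\}$$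
is an open neighborhood of $y$. Over $U'$ the set $W$ consists exactly of the sheets $s_i(U')$ with $s_i(y)\in W$. So $y\mapsto|W\cap q^{-1}(y)|$ is locally constant, hence constant, equal to some $r\le k$. As $W\ne\emptyset$, $r\ge1$, and $q|_W$ is an $r$-fold covering.

In particular every nonempty clopen set meets every fiber, so a partition of $E$ into nonempty clopen sets has at most $k$ members. Take one with the largest number of members. No member can be split further, so the members are connected; being clopen, they are the components of $E$. $\square$

## 6. Spreading separation along Whitney levels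

This lemma is the heart of the proof: if the count is full on all proper subcontinua of $K$, then $f$ is a covering over $K$, whatever $n(K)$ is.

**Lemma 4.** Let $f:X\to Y$ be exactly $k$-to-1, with $X$ a continuum and $Y$ an h.i. continuum. Let $K\subset Y$ be a nondegenerate subcontinuum such that $n(L)=k$ for each proper subcontinuum $L$ of $K$. Then $f|:f^{-1}(K)\to K$ is a $k$-fold covering map.

**Proof.** **Step 1: Baire gives one good open set.** Let $F_m=\{y\in K:f^{-1}(y)\text{ is }\frac1m\text{-separated}\}$. It is closed. Indeed, if $y_n\to y$ with $y_n\in F_m$, then along a subsequence the $k$ points of $f^{-1}(y_n)$ converge to $k$ points over $y$ at mutual distances $\ge\frac1m$. These are all of $f^{-1}(y)$, so $y\in F_m$. Every fiber is finite, so $K=\bigcup_mF_m$. By Baire's theorem some $F_m$ contains a nonempty set $U$ open in $K$. Fix $m$ and $U$.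

**Step 2: set up a bad point and a continuum joining it to $U$.** We claim that each $y\in K$ has a neighborhood in $K$ over which the fibers are $\delta_y$-separated for some $\delta_y>0$. Suppose this fails at $y$. Then there are $y_n\to y$ in $K$ and $x_n\ne x_n'$ in $f^{-1}(y_n)$ with $d(x_n,x_n')\to0$; passing to a subsequence, $x_n,x_n'\to x\in f^{-1}(y)$. We have $y\notin U$, since otherwise $y_n\in U\subset F_m$ for large $n$ and $d(x_n,x_n')\ge\frac1m$.

Choose a nonempty $U'$ open in $K$ with $\overline{U'}\subset U$. Then $K\setminus U'$ is closed and proper in $K$ and contains $y$. Let $L$ be its component containing $y$. By (BB) in $K$, $L$ meets the frontier of $K\setminus U'$, which lies in $\overline{U'}\subset U$. So $L$ is a proper subcontinuum of $K$ that contains $y$ and meets $U$.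

**Step 3: move $L$ so that it passes through $y_n$.** Let $\mu$ be a Whitney map for $Y$. Since $L\subsetneq K$, $\mu(L)<\mu(K)$. By (Wh) there are continua $L_n$ with $y_n\in L_n\subset K$ and $\mu(L_n)=\mu(L)$. Let $L'$ be a limit of a subsequence of $(L_n)$ in $C(Y)$. It contains $y$, and $\mu(L')=\mu(L)$. Both $L'$ and $L$ contain $y$, so they are comparable, and if they were different, strict monotonicity would give $\mu(L')\ne\mu(L)$. So $L'=L$. As $C(Y)$ is compact, $L_n\to L$. Moreover $\mu(L_n)<\mu(K)$, so each $L_n$ is a proper subcontinuum of $K$, and $n(L_n)=k$.

Pick $u\in L\cap U$ and $u_n\in L_n$ with $u_n\to u$. Since $U$ is open in $K$ and $L_n\subset K$, $u_n\in U$ for large $n$.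

**Step 4: carry the two points $x_n,x_n'$ to the fiber over $u_n$.** By (4), $f^{-1}(L_n)$ has $k$ components, each mapped bijectively onto $L_n$. As $x_n\ne x_n'$ lie over the same point, they lie in different components $M_n\ni x_n$, $M_n'\ni x_n'$. Let $w_n\in M_n$ and $w_n'\in M_n'$ lie over $u_n$. These are distinct points over $u_n\in U\subset F_m$ for large $n$, so $d(w_n,w_n')\ge\frac1m$.

**Step 5: pass to the limit.** Along a subsequence, $M_n\to M$ and $M_n'\to M'$ in $C(X)$, $w_n\to w$ and $w_n'\to w'$. Then $M$ and $M'$ are continua in $f^{-1}(L)$, because $f(M_n)=L_n\to L$ and likewise for $M_n'$. Both contain $x$. So $M\cup M'$ is connected and lies in one component $N$ of $f^{-1}(L)$. But $w\in M$, $w'\in M'$, $f(w)=f(w')=u$ and $d(w,w')\ge\frac1m$. So $f$ is not injective on $N$. Since $n(L)=k$, this contradicts (4), and the claim is proved.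

**Step 6: conclude.** By compactness of $K$, finitely many of the neighborhoods in the claim cover $K$, so all fibers over $K$ are $\delta$-separated for one $\delta>0$. Apply Lemma 2. $\square$

In Step 5 the components $M_n\ne M_n'$ come together at $x$ but are forced apart over $U$, and this is incompatible with a full count over $L$.

## 7. Tree-like continua have no connected covers

This lemma will verify the hypothesis of Theorem A for $S_P$.

**Lemma 5.** A tree-like continuum $K$ (degenerate continua included) has no connected $r$-fold cover with $r\ge2$.

**Proof.** Let $q:E\to K$ be an $r$-fold covering with $E$ compact, and let $\delta,\eta$ be as in Lemma 2. We show that the sheets can be labeled consistently over all of $K$. Take a finite cover $\mathcal U$ of $K$ by nonempty open sets, of mesh $<\eta/2$, whose nerve is a tree. Call distinct $U,V\in\mathcal U$ adjacent if they intersect; then $\operatorname{diam}(U\cup V)<\eta$.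

The relation (5) depends only on the metric. So, for adjacent $U,V$, a sheet over $U\cup V$ meets $q^{-1}(U)$ in a sheet over $U$ and $q^{-1}(V)$ in a sheet over $V$. This gives a bijection from the $r$ sheets over $U$ to the $r$ sheets over $V$. Start with a labeling $1,\dots,r$ of the sheets over one root of the tree and transport it along the edges. Since there are no cycles, this is consistent. It gives sheets $A_U^1,\dots,A_U^r$ over each $U$ such that $A_U^a\cup A_V^a$ is a sheet over $U\cup V$ whenever $U,V$ are adjacent.

Put $A^a=\bigcup_UA_U^a$. These $r$ sets are open, nonempty, and cover $E$. They are pairwise disjoint. For $a\ne b$: $A_U^a\cap A_U^b=\emptyset$ because these are different sheets over $U$. If $U,V$ are adjacent, $A_U^a$ and $A_V^b$ lie in the different sheets $A_U^a\cup A_V^a$ and $A_U^b\cup A_V^b$ over $U\cup V$. If $U\cap V=\emptyset$, then $A^a_U\cap A_V^b=\emptyset$ because these sets lie over disjoint sets. So $E$ has at least $r$ components. If $E$ is connected, then $r=1$. $\square$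

## 8. A minimal subcontinuum with too few components

**Proof of Theorem A.** Let $f:X\to Y$ be exactly $k$-to-1, as in the theorem.

**Step 1: a minimal bad subcontinuum exists if there is any.** Let $\mathcal B$ be the family of proper subcontinua $K$ of $Y$ with $n(K)<k$, and suppose that $\mathcal B\ne\emptyset$. To apply Zorn's lemma, let $\{K_\alpha\}\subset\mathcal B$ be a nonempty chain under inclusion and $K_\infty=\bigcap K_\alpha$, a proper subcontinuum. Suppose $n(K_\infty)=k$. Then $f^{-1}(K_\infty)=B_1\sqcup\dots\sqcup B_k$ with the components $B_i$ nonempty and closed. Take pairwise disjoint open $O_i\supset B_i$ in $X$. The compact sets $f^{-1}(K_\alpha)\setminus\bigcup_iO_i$ form a chain with empty intersection, so one of them is empty: $f^{-1}(K_\alpha)\subset\bigcup_iO_i$ for some $\alpha$. Each $f^{-1}(K_\alpha)\cap O_i\supset B_i$ is nonempty, so $f^{-1}(K_\alpha)$ is a disjoint union of $k$ nonempty relatively open sets. Hence $n(K_\alpha)\ge k$, a contradiction. By (4), $n(K_\infty)<k$, that is, $K_\infty\in\mathcal B$. By Zorn's lemma $\mathcal B$ has a minimal element $K$.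

**Step 2: over a minimal bad subcontinuum $f$ is a covering.** Since $n(\{y\})=k$ for all $y$, $K$ is nondegenerate. A proper subcontinuum $L$ of $K$ is a proper subcontinuum of $Y$ and by minimality not in $\mathcal B$, so $n(L)=k$. By Lemma 4, $f^{-1}(K)\to K$ is a $k$-fold covering.

**Step 3: the hypothesis contradicts badness.** By Lemma 3 each component of $f^{-1}(K)$ is clopen and is a connected $r$-fold cover of $K$ for some $1\le r\le k$. By hypothesis, since $K$ is a proper subcontinuum of $Y$, each $r$ equals $1$. Each fiber has $k$ points, and each component contains exactly one of them, so there are $k$ components. Thus $n(K)=k$, a contradiction. So $\mathcal B=\emptyset$, that is,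
$$n(L)=k\quad\text{for every proper subcontinuum } L \text{ of } Y. \tag{6}$$

**Step 4: the whole space.** By (6), Lemma 4 applies to $K=Y$, which is nondegenerate, and says that $f$ is a $k$-fold covering map. $\blacksquare$

The same lemma is used in Step 2, where the conclusion leads to a contradiction, and in Step 4, where the conclusion is the theorem. The hypothesis on covers is used only for proper subcontinua. It is not used for $Y$, and for $k\ge2$ the cover $X\to Y$ is itself connected.

## 9. Proper subcontinua of $S_P$ are arc-like

**Proof of the Corollary.** We check the hypotheses of Theorem A for $Y=S_P$ and every $k$. Let $\pi_i:S_P\to C_i$ be the projections. They are surjective since the $\tau_i$ are. The inverse limit $S_P$ of continua is a continuum, nondegenerate since it maps onto $C_1$.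

**Step 1: $S_P$ is h.i.** Let $A,B$ be subcontinua with $A\cap B\ne\emptyset$. For each $i$, $\pi_i(A)$ and $\pi_i(B)$ are intersecting subcontinua of the h.i. continuum $C_i$, so they are comparable. One inclusion, say $\pi_i(A)\subset\pi_i(B)$, holds for infinitely many $i$. Applying bonding maps, it holds for all $i$. Hence $A=\varprojlim\pi_i(A)\subset\varprojlim\pi_i(B)=B$.

**Step 2: $S_P$ is circle-like.** Let $\varepsilon>0$. For large $i$ the fibers of $\pi_i$ have diameter $<\varepsilon$. Let $\eta$ be as in (U) for $g=\pi_i$. Compose $\pi_i$ with an $\eta'$-map of $C_i$ onto a circle, where $\eta'<\eta$. The fibers of the composition are $\pi_i$-preimages of sets of diameter $<\eta$, so they have diameter $<\varepsilon$.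

**Step 3: circular chains.** Let $\varepsilon>0$ and let $g$ be an $\varepsilon$-map of $S_P$ onto a circle. With $\eta$ as in (U), cover the circle by $r\ge4$ open arcs of diameter $<\eta$ arranged cyclically so that two of them meet only if they are equal or cyclically adjacent. Their preimages $U_0,\dots,U_{r-1}$ are nonempty open sets of diameter $<\varepsilon$ covering $S_P$, and only equal or cyclically adjacent ones meet. Such a cover is a circular chain with links $U_i$.

**Step 4: proper subcontinua are arc-like.** Let $K\subsetneq S_P$ be a subcontinuum and $p\notin K$. Take a circular chain cover of mesh $<d(p,K)$, numbered so that $p\in U_0$. Then $U_0\cap K=\emptyset$, and $K$ is covered by the sets $W_i=U_i\cap K$, $1\le i\le r-1$, where $W_i\cap W_j\ne\emptyset$ implies $|i-j|\le1$. If some $W_j=\emptyset$ while $W_i\ne\emptyset\ne W_l$ for some $i<j<l$, then $\bigcup_{i<j}W_i$ and $\bigcup_{i>j}W_i$ would be disjoint nonempty open sets covering the connected set $K$, which is impossible. So the nonempty $W_i$ are consecutive. In the same way, if $W_i,W_{i+1}$ are nonempty, then they intersect, since otherwise $\bigcup_{l\le i}W_l$ and $\bigcup_{l>i}W_l$ would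 separate $K$. So the nonempty $W_i$ form a cover of $K$ whose nerve is a path. Such covers exist with arbitrarily small mesh, so $K$ is arc-like, in particular tree-like.

**Step 5: conclusion.** By Lemma 5 no proper subcontinuum of $S_P$ has a connected $r$-fold cover with $r\ge2$. Apply Theorem A with $X=Y=S_P$. $\blacksquare$

Steps 3 and 4 use only that the space is circle-like, and the rest only that it is h.i. and nondegenerate. So the same proof applies to every pseudo-solenoid and to the pseudo-circle.

## 10. Covers from roots of circle-valued maps: Theorem B

By Theorem A the exactly $k$-to-1 maps from continua onto $S_P$ are connected $k$-fold covers, so it remains to classify these. The first step shows that the domain $X$ is again h.i.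

The *composant* of a point $y$ in a continuum $Y$ is the union of the proper subcontinua containing $y$. In a nondegenerate continuum every composant is dense. (In $[0,1]$ the composant of $0$ is $[0,1)$.)

**Lemma 6.** In the situation of Theorem A, $X$ is h.i.

**Proof.** By (6), $n(L)=k$ for proper $L\subset Y$. By Theorem A and Lemma 2, all fibers are $\delta$-separated for some $\delta>0$.

**Step 1: a subcontinuum that maps onto $Y$ meets all fibers equally often.** Let $M\subset X$ be a subcontinuum with $f(M)=Y$ and put $N(y)=|M\cap f^{-1}(y)|\ge1$. Let $L\subsetneq Y$ be a subcontinuum and $x\in M\cap f^{-1}(L)$. By Lemma 1 for $f|_M:M\to Y$, the component of $M\cap f^{-1}(L)$ containing $x$ maps onto $L$. It lies in the component of $f^{-1}(L)$ containing $x$, on which $f$ is injective by (4). So the two components are equal. Hence $M\cap f^{-1}(L)$ is a union of components of $f^{-1}(L)$, each of which meets every fiber over $L$ exactly once. So $N$ is constant on $L$. Therefore $N$ is constant on each composant of $Y$.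

The sets $\{N\ge j\}$ are closed: if $y_n\to y$ and $N(y_n)\ge j$, then along a subsequence $j$ points of $M$ over $y_n$ converge to $j$ points of $M$ over $y$, distinct by $\delta$-separation. Let $j=\max N$, attained at $y$. The dense composant of $y$ lies in the closed set $\{N\ge j\}$, so $N\equiv j$.

**Step 2: such an $M$ is all of $X$.** We show that $M$ is open. Suppose $x_n\to x\in M$ with $x_n\notin M$. Along a subsequence the $j$ points of $M$ over $f(x_n)$ converge to $j$ distinct points of $M$ over $f(x)$, that is, to all points of $M\cap f^{-1}(f(x))$, including $x$. So there are $m_n\in M$ over $f(x_n)$ with $m_n\to x$. As $x_n\to x$ too, $d(m_n,x_n)<\delta$ for large $n$, and both lie in one fiber. So $x_n=m_n\in M$, a contradiction. Thus $M$ is nonempty, closed and open in the connected space $X$, so $M=X$.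

**Step 3: conclusion.** A proper subcontinuum $M$ of $X$ therefore has a proper image $f(M)$. It lies in a component of $f^{-1}(f(M))$, on which $f$ is injective. So $M\cong f(M)$ is h.i. If $X=A\cup B$ with proper subcontinua $A,B$, then $Y=f(A)\cup f(B)$ would be a union of two proper subcontinua, contradicting the indecomposability of $Y$. So $X$ and all its subcontinua are indecomposable. $\square$

For a compactum $S$ let $H^1(S)=[S,S^1]$, the group of homotopy classes of maps $S\to S^1$ under pointwise multiplication, written additively. We recall: two maps $\varphi,\varphi':S\to S^1$ are homotopic if and only if $\varphi'=\varphi e^{ir}$ for some $r:S\to\mathbb R$; by Bruschlinsky $H^1(S)$ is Čech cohomology $H^1(S;\mathbb Z)$; it is continuous, $H^1(\varprojlim S_n)=\varinjlim H^1(S_n)$; a chainable continuum has $H^1=0$. For planar sets we use Eilenberg's theorem: if $Q\subset\mathbb C$ is compact, $H^1(Q)$ is free abelian with a basis given by the classes of $(z-a)/|z-a|$, one point $a$ being chosen (arbitrarily) in each bounded component of $\mathbb C\setminus Q$.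

For $\varphi:S\to S^1$ put
$$X_\varphi=\{(y,z)\in S\times S^1:\varphi(y)=z^k\}. \tag{7}$$
The projection $X_\varphi\to S$ is exactly $k$-to-1, and distinct points of a fiber differ by a $k$-th root of unity in $z$, so the fibers are uniformly separated. By Lemma 2 it is a $k$-fold covering. If $\varphi'=\varphi e^{ir}$, then $(y,z)\mapsto(y,ze^{ir(y)/k})$ is an isomorphism of coverings $X_\varphi\cong X_{\varphi'}$.

**Example.** Let $S=S^1$ and $k=2$. For $\varphi(y)=y$, $X_\varphi=\{(z^2,z)\}$ is one circle. For $\varphi(y)=y^2$, $X_\varphi=\{z=y\}\cup\{z=-y\}$ is two circles. In the second case $[\varphi]=2[\mathrm{id}]$ is divisible by $2$. This is the general rule.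

**Lemma 7.** Let $S$ be a continuum. Then $X_\varphi$ is connected if and only if $[\varphi]$ is not divisible in $H^1(S)$ by any prime $p\mid k$.

**Proof.** **Step 1: divisible implies disconnected.** Let $[\varphi]=p[\psi]$ with $p\mid k$. Then $\varphi=\psi^pe^{ir}$ for some $r$, and replacing $\psi$ by $\psi e^{ir/p}$ we have $\varphi=\psi^p$. On $X_\varphi$ the function $z^{k/p}/\psi(y)$ is continuous, and its $p$-th power is $z^k/\varphi(y)=1$. So its values are $p$-th roots of unity. It takes all of them, because replacing $z$ by $\zeta z$ with $\zeta^k=1$ multiplies it by $\zeta^{k/p}$, and these numbers run through all $p$-th roots of unity. So $X_\varphi$ is disconnected.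

**Step 2: disconnected implies divisible.** Let $X_\varphi$ be disconnected. By Lemma 3 it has finitely many components, each clopen and mapped onto $S$. The group of $k$-th roots of unity acts by $\zeta\cdot(y,z)=(y,\zeta z)$, transitively on each fiber. As each component meets each fiber, the group permutes the components transitively. Let $C$ be a component with stabilizer $H$. The index of $H$ is the number of components, so it is $>1$. Let $p$ be a prime dividing it. Then $p\mid k$ and $|H|$ divides $k/p$, so $\zeta^{k/p}=1$ for all $\zeta\in H$. If two points of $C$ lie in one fiber, they are $(y,z)$ and $(y,\zeta z)$ for some $\zeta$; then $\zeta C$ meets $C$, so $\zeta C=C$ and $\zeta\in H$. Hence $z^{k/p}$ is constant on the fibers of the closed surjection $C\to S$, and it descends to a continuous $\psi:S\to S^1$. Since $(z^{k/p})^p=z^k=\varphi(y)$ on $C$, we get $\psi^p=\varphi$, so $[\varphi]=p[\psi]$. $\square$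

**Lemma 8.** Let $S$ be circle-like and $q:X\to S$ a connected $k$-fold cover. Then $q$ is isomorphic to $X_\varphi\to S$ for some $\varphi:S\to S^1$. Moreover $X$ is circle-like, and there is an isomorphism $H^1(X)\cong H^1(S)$ under which $q^*$ is multiplication by $k$.

**Proof.** By Mardešić–Segal (Trans. AMS 109 (1963)), $S=\varprojlim(S^1_m,g_m)$ with circles $S^1_m$ and surjective bonding maps. Let $\pi_m:S\to S^1_m$ be the projections, and let $\eta$ be as in Lemma 2 for $q$.

**Step 1: a cyclic cover with sheets.** As in Lemma 5 we label sheets along a cover, but now the nerve is a cycle and the labels may be permuted after one turn. Choose $n$ and $r\ge4$ large, and $\varepsilon\in(0,\frac12)$. For $0\le j\le r-1$ put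
$$J_j=\Big(\frac{j-\varepsilon}r,\frac{j+1+\varepsilon}r\Big),\qquad I_j=\{e^{2\pi is}:s\in J_j\},\qquad U_j=\pi_n^{-1}(I_j),$$
with indices of $I_j,U_j$ mod $r$. By (U) we may choose $n$ and $r$ so large that $\operatorname{diam}(U_j\cup U_{j+1})<\eta$ for all $j$. The $U_j$ are nonempty, open, and cover $S$. Since $\varepsilon<\frac12$, only equal or cyclically adjacent $U_j$'s meet.

Let $A_0^a$ ($a\in\mathbb Z/k$) be the sheets over $U_0$. For $0\le j\le r-2$ let $A_{j+1}^a$ be the sheet over $U_{j+1}$ such that $A_j^a\cup A_{j+1}^a$ is a sheet over $U_j\cup U_{j+1}$. Let $\sigma$ be the permutation of $\mathbb Z/k$ such that $A_{r-1}^a\cup A_0^{\sigma(a)}$ is a sheet over $U_{r-1}\cup U_0$.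

**Step 2: $\sigma$ is a $k$-cycle.** Let $\Omega$ be a proper nonempty subset of $\mathbb Z/k$ with $\sigma(\Omega)=\Omega$. Then $\bigcup_{j,\,a\in\Omega}A_j^a$ and $\bigcup_{j,\,a\notin\Omega}A_j^a$ are nonempty open sets covering $X$. They are disjoint: for $a\in\Omega$, $b\notin\Omega$, the sets $A_j^a$ and $A_{j'}^b$ are different sheets if $j=j'$, lie in different sheets over $U_j\cup U_{j'}$ if $j,j'$ are adjacent (for the pair $r-1,0$ because $\Omega$ and its complement are $\sigma$-invariant), and lie over disjoint sets otherwise. This contradicts the connectedness of $X$. So $\sigma$ has no such $\Omega$ and is a $k$-cycle, and we relabel so that $\sigma(a)=a+1$.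

**Step 3: a $k$-th root of $\pi_n\circ q$.** For $x\in A_j^a$ put
$$z(x)=e^{2\pi i(s+a)/k},\qquad\text{where } s\in J_j,\ e^{2\pi is}=\pi_n(q(x)).$$
As $J_j$ has length $<1$, $s$ is unique, and $z$ is continuous on the open set $A_j^a$. We check that the definitions agree on overlaps. Two parameters for one point differ by an integer. On $A_j^a\cap A_{j+1}^a$ with $j\le r-2$, both lie in the interval $J_j\cup J_{j+1}$ of length $(2+2\varepsilon)/r<1$, so they are equal and the values agree. On $A_{r-1}^a\cap A_0^{a+1}$, the parameter $s\in J_{r-1}$ and the parameter in $J_0$ increased by $1$ lie in an interval of length $(2+2\varepsilon)/r<1$, so the second parameter is $s-1$; and $(s-1)+(a+1)=s+a$. There are no other nonempty intersections of distinct sets $A_j^a$. So $z:X\to S^1$ is well defined and continuous. Clearly $z^k=\pi_n\circ q$. On a fiber of $q$ over a point of $U_j$, which has one point in each $A_j^a$, the $k$ values of $z$ are distinct. Hence, with $\varphi=\pi_n$, the map $x\mapsto(q(x),z(x))$ is a continuous bijection of $X$ onto $X_\varphi$ over $S$, and so an isomorphism of coverings.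

**Step 4: $X$ is circle-like.** For $m\ge n$ let $g_{nm}:S_m^1\to S_n^1$ be the composed bonding map and $X_m=\{(w,z)\in S_m^1\times S^1:g_{nm}(w)=z^k\}$. Then $X_\varphi=\varprojlim_{m\ge n}X_m$ with bonding maps $(w,z)\mapsto(g_m(w),z)$. The map $X_\varphi\to X_m$, $(y,z)\mapsto(\pi_m(y),z)$, is surjective because $\pi_m$ is. So $X_m$ is connected, a connected $k$-fold cover of a circle, hence a circle, and the bonding maps are surjective. An inverse limit of circles with surjective bonding maps is circle-like (its projections to far terms are $\varepsilon$-maps). So $X$ is circle-like.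

**Step 5: cohomology.** Orient $X_m$ so that $X_m\to S_m^1$ has degree $k$. Let $d_m,d_m'$ be the degrees of $S_{m+1}^1\to S_m^1$ and $X_{m+1}\to X_m$. The two ways from $X_{m+1}$ to $S_m^1$ give $kd_m'=d_mk$, so $d_m'=d_m$. In the limit $H^1(X)\cong\varinjlim(\mathbb Z,d_m)\cong H^1(S)$. At each level $q$ induces multiplication by $k$, so $q^*$ is multiplication by $k$. $\square$

**The group $H^1(S_P)$.** A pseudo-circle $C_i$ is circle-like, so $H^1(C_i)$ is a direct limit of groups $\mathbb Z$ and has rank $\le1$. It is planar and separates the plane, so by Eilenberg's theorem $H^1(C_i)$ is free and nonzero. Hence $H^1(C_i)\cong\mathbb Z$. By Lemma 8, $\tau_i^*:H^1(C_i)\to H^1(C_{i+1})$ is, as a map $\mathbb Z\to\mathbb Z$, multiplication by $\pm p_i$; changing generators one after another, we make all signs positive. By continuity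
$$H^1(S_P)\cong G_P:=\Big\{\frac m{p_1\cdots p_n}:m\in\mathbb Z,\ n\ge0\Big\}\subset\mathbb Q. \tag{8}$$
For $P=(2,2,\dots)$ this is $\mathbb Z[\frac12]$, which is divisible by $2$.

**Proof of Theorem B.** **Step 1: necessity in (1).** Let $f:X\to S_P$ be exactly $k$-to-1 with $X$ a continuum. By Theorem A, whose hypotheses were checked in Section 9, $f$ is a connected $k$-fold cover, so it is $X_\varphi$ for some $\varphi$ (Lemma 8). By Lemma 7, $[\varphi]\in G_P$ is not divisible by any prime $p\mid k$. Suppose $p$ occurs infinitely often in $P$. Then $G_P$ is $p$-divisible: given $\frac m{p_1\cdots p_n}$, choose $n'>n$ with $p_{n'}=p$; then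
$$\frac m{p\,p_1\cdots p_n}=\frac{m\,p_{n+1}\cdots p_{n'-1}}{p_1\cdots p_{n'}}\in G_P.$$
So $p\nmid k$.

**Step 2: sufficiency in (1).** Suppose no prime factor of $k$ occurs infinitely often in $P$. Choose $N$ with $p_i\nmid k$ for $i>N$. Suppose $\frac1{p_1\cdots p_N}=p\cdot\frac m{p_1\cdots p_n}$ for a prime $p\mid k$; here we may take $n\ge N$. Then $mp=p_{N+1}\cdots p_n$, so $p$ is one of $p_{N+1},\dots,p_n$, which is impossible. So a map $\varphi$ representing $\frac1{p_1\cdots p_N}$ gives, by Lemma 7, a connected $X_\varphi$, which is a continuum covering $S_P$ exactly $k$-to-1.

**Step 3: the domain in (2).** By Lemma 6 and Lemma 8, $X$ is h.i. and circle-like, and $H^1(X)\cong H^1(S_P)\ne0$; in particular neither $X$ nor $S_P$ is chainable. By Fearnley's classification (*Classification of all hereditarily indecomposable circularly chainable continua*, Trans. AMS 168 (1972)), non-chainable h.i. circle-like continua with isomorphic first Čech cohomology are homeomorphic. So $X\cong S_P$.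

**Step 4: uniqueness in (2).** Write the two covers as $X_\varphi$ and $X_{\varphi'}$. By (1), no prime factor of $k$ occurs infinitely often in $P$. With $N$ as in Step 2, each $p_i$ with $i>N$ is a unit mod $k$, so
$$G_P/kG_P=\varinjlim_{i>N}(\mathbb Z/k,p_i)\cong\mathbb Z/k.$$
An element of $G_P$ that is not divisible by any prime $p\mid k$ maps to a generator: otherwise its image lies in $p(\mathbb Z/k)$ for some prime $p\mid k$, and the element lies in $pG_P+kG_P=pG_P$. By Lemma 7 this applies to $[\varphi]$ and $[\varphi']$. So $[\varphi']=u[\varphi]+k[\psi]$ for some $\psi$ and an integer $u$ with $\gcd(u,k)=1$. Changing $\varphi'$ within its homotopy class, which changes $X_{\varphi'}$ only by an isomorphism of coverings, we may take $\varphi'=\varphi^u\psi^k$. The map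
$$X_\varphi\to X_{\varphi'},\qquad(y,z)\mapsto(y,z^u\psi(y))$$
is well defined, since $(z^u\psi)^k=\varphi^u\psi^k=\varphi'$. It is injective on fibers: two points of a fiber differ by a $k$-th root of unity $\zeta$ in $z$, and $\zeta^u=1$ with $\gcd(u,k)=1$ forces $\zeta=1$. Fibers have $k$ points on both sides, so it is a continuous bijection of compacta, a homeomorphism commuting with the projections. Its inverse, transported to $X'\to X$, is the required $h$. $\blacksquare$

## 11. An h.i. version of the spiral: Theorem C

The map $f_0$ of (2) is not a covering, because the circle has a connected $k$-fold cover and sits properly inside $Y_0$. We thicken $Y_0$ by an interval and cut out an h.i. continuum $D$ that still follows the ray onto the circle.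

**Construction.** Fix $k\ge2$ and let $I=[0,1]$. With $X_0,Y_0,f_0,\rho,\rho_j$ from (2), put
$$Z=Y_0\times I,\qquad A=S^1\times I\subset Z,\qquad f=f_0\times\mathrm{id}:X_0\times I\to Z.$$
So $f$ is exactly $k$-to-1. By Krasinkiewicz (Bull. Polish Acad. Sci. Math. 44 (1996)) and Levin (Fund. Math. 151 (1996)), for a compactum $Z$ the maps $Z\to I$ all of whose fibers have only h.i. components are dense in $C(Z,I)$. Choose such a map $u$ with $|u(y,t)-t|<\frac14$ and let $F=u^{-1}(\frac12)$.

**Choice of $D$.** We need a component of $F$ that runs along the whole ray. For $n\ge1$ let $R_n=\rho([0,n])\times I$, a closed disc with left side $\{\rho(0)\}\times I$ and right side $\{\rho(n)\}\times I$. We claim that some component $J_n$ of $F\cap R_n$ meets both sides. If not, the compactum $F\cap R_n$ splits into disjoint closed sets $F_1,F_2$, with $F_1$ containing its points on the left side and $F_2$ those on the right side (the standard cut theorem for compacta). Let $H_1$ be the union of $F_1$ and the left side, $H_2$ the union of $F_2$ and the right side. These are disjoint nonempty closed sets. The function $\alpha(x)=d(x,H_1)-d(x,H_2)$ on $R_n$ is negative on the left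 side and positive on the right side, and it is nonzero on $H_1\cup H_2\supset F\cap R_n$. The function $u-\frac12$ is negative on the bottom ($t=0$) and positive on the top ($t=1$). By the Poincaré–Miranda theorem $\alpha$ and $u-\frac12$ have a common zero. It lies in $F\cap R_n$, where $\alpha\ne0$, a contradiction.

A subsequential limit of the $J_n$ is a continuum in $F$ that meets $\{\rho(0)\}\times I$ and, since the limit points of $\rho(n)$ lie in $S^1$, also $A$. Let $D$ be the component of $F$ containing it. Then $D$ is an h.i. continuum. Put
$$D'=f^{-1}(D),\qquad K=D\cap A.$$
So $K\ne\emptyset$, $D$ meets $\{\rho(0)\}\times I$, and $f:D'\to D$ is exactly $k$-to-1. We shall show that $D'$ is connected and that $f|_{D'}$ is not a covering.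

**Claim 1.** For each component $Q$ of $K$, the map $\theta:Q\to S^1$, $\theta(w,t)=w$, is not null-homotopic.

**Proof.** The reason is that $D$ approaches $Q$ along the spiral, so $Q$ must contain long winding pieces. Suppose $\theta|_Q=e^{i\phi}$ with $\phi:Q\to\mathbb R$, a bounded function, and let $T>0$ with $T>\operatorname{osc}\phi:=\sup\phi-\inf\phi$.

For $m\ge1$ let $Z_m=(\rho([m,\infty))\times I)\cup A$, a closed set, and let $Q_m$ be the component of $D\cap Z_m$ containing $Q$. The $Q_m$ decrease, and $\bigcap_mQ_m$ is a continuum in $D\cap A=K$ containing $Q$. Hence $\bigcap_mQ_m=Q$.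

Since $D$ meets $\{\rho(0)\}\times I$, $D\not\subset Z_m$. The set $(\rho((m,\infty))\times I)\cup A$ is open in $Z$, so the frontier of $D\cap Z_m$ in $D$ lies in $\{\rho(m)\}\times I$. By (BB) there is a point $p\in Q_m\cap(\{\rho(m)\}\times I)$. Let $P_m$ be the component of $p$ in $Q_m\cap(\rho([m,m+T])\times I)$. The latter is a proper closed subset of $Q_m$, because $\emptyset\ne Q\subset Q_m\cap A$. Since $\rho([m,m+T))\times I$ is open in $Z_m\supset Q_m$, its frontier in $Q_m$ lies in $\{\rho(m+T)\}\times I$. By (BB), $P_m$ meets $\{\rho(m+T)\}\times I$.

Unroll $P_m$: the set $\hat P_m=\{(a,t)\in[0,T]\times I:(\rho(m+a),t)\in P_m\}$ is a continuum meeting $\{0\}\times I$ and $\{T\}\times I$. Pass to a subsequence with $\hat P_m\to\hat P$ and $e^{im}\to e^{ic}$. Then $\hat P$ is a continuum meeting both $\{0\}\times I$ and $\{T\}\times I$. If $(a,t)\in\hat P$ is the limit of $(a_m,t_m)\in\hat P_m$, then $(\rho(m+a_m),t_m)\in Q_m$ converges to $g(a,t):=(e^{i(c+a)},t)$. So $g$ maps $\hat P$ into $\bigcap Q_m=Q$. On $\hat P$ we have $e^{i\phi(g(a,t))}=\theta(g(a,t))=e^{i(c+a)}$, so the continuous function $\phi\circ g-c-a$ has values in $2\pi\mathbb Z$. As $\hat P$ is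 connected, it is constant. But $a$ takes the values $0$ and $T$ on $\hat P$, so $\operatorname{osc}\phi\ge T$, a contradiction. $\square$

**Claim 2.** $f^{-1}(Q)$ is connected for each component $Q$ of $K$.

**Proof.** Embed $A$ in $\mathbb C\setminus\{0\}$ by $(w,t)\mapsto(1+t)w$. Then $\theta$ becomes $z/|z|$. If $0$ were in the unbounded component of $\mathbb C\setminus Q$, then $z$ would have a continuous logarithm on $Q$, and $\theta|_Q$ would be null-homotopic, contradicting Claim 1. So $0$ lies in a bounded component. In Eilenberg's theorem we may choose $a=0$ in that component, so $[\theta|_Q]$ is an element of a basis of the free abelian group $H^1(Q)$. So it is not divisible by any prime. Since $f^{-1}(Q)=\{((w,0),t):(w^k,t)\in Q\}$ is homeomorphic to $\{(y,w)\in Q\times S^1:\theta(y)=w^k\}$, Lemma 7 with $S=Q$ shows that it is connected. $\square$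

So $Q$, which is a proper subcontinuum of $D$ since $D\not\subset A$, has a connected $k$-fold cover (with $f^{-1}(Q)\cong X_\theta$). The hypothesis of Theorem A fails for $D$ at exactly this place.

**Claim 3.** $D'$ is connected.

**Proof.** Let $D'=B\sqcup B^*$ with $B,B^*$ closed. We show that both are full preimages.

By Claim 2 each $f^{-1}(Q)$ lies in $B$ or in $B^*$. So for each $y\in K$ the whole fiber $f^{-1}(y)$ lies in $B$ or in $B^*$. For $y=(\rho(s),t)\in D\setminus K$ let $\chi_j(y)=1$ if $(\rho_j(s),t)\in B$ and $\chi_j(y)=0$ otherwise. Since $(\rho_j(s),t)$ depends continuously on $y$ and $B$ is clopen in $D'$, the functions $\chi_j$ are locally constant on $D\setminus K$.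

Let $y_n\in D\setminus K$ with $y_n\to y\in K$. All limit points of points of $f^{-1}(y_n)$ lie in $f^{-1}(y)$, which lies entirely in $B$ or entirely in $B^*$. Since $B,B^*$ are closed, for large $n$ all of $f^{-1}(y_n)$ lies in that same set, so all $\chi_j(y_n)$ agree. Hence the set
$$\{y\in D\setminus K:\text{not all }\chi_j(y)\text{ agree}\}$$
is clopen in $D\setminus K$ and has no limit points in $K$. So it is closed in $D$, and it is open in $D$ because $D\setminus K$ is. It misses $K\ne\emptyset$, and $D$ is connected, so it is empty. Therefore each fiber of $f|_{D'}$ lies in $B$ or in $B^*$, and $f(B),f(B^*)$ are disjoint closed sets covering $D$. One of them is empty, and so one of $B,B^*$ is empty. $\square$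

**$f:D'\to D$ is not a covering.** $D'$ is compact, so by Claim 3 it is a continuum. As $D$ is connected, $K$ is closed, and $\emptyset\ne K\ne D$, the set $K$ is not open in $D$. So there are $y_n=(\rho(s_n),t_n)\in D\setminus K$ converging to some $y\in K$. Then $s_n\to\infty$, and the $k\ge2$ distinct points $(\rho_j(s_n),t_n)$ of $f^{-1}(y_n)$ have mutual distances $|i-j|/(1+s_n)\to0$. Along a subsequence they converge to one point $x\in f^{-1}(y)$. So $f|_{D'}$ is not injective on any neighborhood of $x$, and it is not a covering map. $\blacksquare$
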